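# Topological groups with a zero-dimensional remainder are zero-dimensional

## 1. The theorem, and what its words mean

**Theorem 1.** If a non-locally compact topological group $G$ has a zero-dimensional remainder, then $\operatorname{ind} G=0$. In particular this holds if $G$ is precompact.

In plain words: take a topological group that is not locally compact, and suppose that it can be completed to a compact space by adding a set of new points that is zero-dimensional. Must the group itself be zero-dimensional? And does it help to assume that the group is precompact? Both questions come from the preprint "Some Aspects Of Dimension Theory For Topological Groups" (https://staff.fnwi.uva.nl/j.vanmill/papers/preprints/ArhMillnummerAugust-2016-_v4.pdf). The known result that accompanies them says that, if $b(G)$ is a compactification of such a $G$ with zero-dimensional remainder, then $\operatorname{ind}(G)\le 1$ and $\operatorname{ind}(b(G))\le 2$. Theorem 1 answers yes to both questions: the extra hypothesis of precompactness is not needed.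

All spaces are Tychonoff, and all groups are Hausdorff topological groups with neutral element $e$. For an open set $A$ in a space $X$ we write $\partial_X A=\overline A\setminus A$ for its boundary. A set is clopen exactly when it is open with empty boundary. "Clopen" without qualification means clopen in $G$.

**Definition (small inductive dimension).** $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le n$ if every point of $X$ has arbitrarily small open neighbourhoods $V$ with $\operatorname{ind}\partial_X V\le n-1$. So $\operatorname{ind}X=0$ means that $X$ is nonempty and has a base of clopen sets; such a space is called zero-dimensional.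

For example $\operatorname{ind}\mathbb Q=0$, because intervals with irrational endpoints trace clopen sets on $\mathbb Q$. And $\operatorname{ind}\mathbb R=1$: intervals have two-point boundaries, and $\mathbb R$ is connected, so it has no clopen base. If $A\subseteq X$ and $\operatorname{ind}X\le 0$, then $\operatorname{ind}A\le 0$: trace the clopen base.

**Definition (large inductive dimension).** For normal $X$: $\operatorname{Ind}\emptyset=-1$, and $\operatorname{Ind}X\le n$ if for every closed $E$ and open $\Omega\supseteq E$ there is an open $V$ with $E\subseteq V\subseteq\Omega$ and $\operatorname{Ind}\partial_X V\le n-1$. Taking $E$ to be a point one sees, by induction, that $\operatorname{ind}X\le\operatorname{Ind}X$.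

**Definition (remainder).** If $b(X)$ is a compactification of $X$ (a compact Hausdorff space containing $X$ as a dense subspace), then $b(X)\setminus X$ is the remainder of $X$ in $b(X)$. A topological group $G$ has a zero-dimensional remainder if $b(G)\setminus G$ is zero-dimensional for some compactification $b(G)$ of $G$.

The word "some" matters. The group $\mathbb Q^2$ has the compactification $[-\infty,\infty]^2$, whose remainder contains the connected set $\{\sqrt2\}\times[-\infty,\infty]$ and so is not zero-dimensional. Still, $\mathbb Q^2$ does have a zero-dimensional remainder in another compactification, by Theorem 2 below. Note also that $b(G)$ is only a space: nothing is said about extending the group operation to it.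

**Definition (precompact group).** $G$ is precompact if for every open neighbourhood $U$ of $e$ there is a finite $F\subseteq G$ with $G=FU$.

For example $\mathbb Q/\mathbb Z\subseteq\mathbb T=\mathbb R/\mathbb Z$ is precompact. Given a neighbourhood $U=\widetilde U\cap(\mathbb Q/\mathbb Z)$ of $0$, with $\widetilde U$ open in $\mathbb T$, the translates $g+\widetilde U$ with $g\in\mathbb Q/\mathbb Z$ cover $\mathbb T$ because $\mathbb Q/\mathbb Z$ is dense. Finitely many of them suffice, say for $g\in F$. If $x\in\mathbb Q/\mathbb Z$ and $x=f+u$ with $f\in F$, $u\in\widetilde U$, then $u=x-f\in U$. On the other hand $\mathbb Q$ is not precompact: $F+((-1,1)\cap\mathbb Q)$ is bounded for finite $F$.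

**Definition (rim-compact group).** $G$ is rim-compact if $e$ has a neighbourhood base of open sets with compact (possibly empty) boundary in $G$. By homogeneity the same then holds at every point.

The group $\mathbb R$ is rim-compact (two-point boundaries), and so is $\mathbb Q$ (empty boundaries). In Section 2 we shall see that $\mathbb R\times\mathbb Q$ is not. Rim-compactness is the bridge of the whole proof, and it gives a sharper picture.

**Theorem 2.** (i) A topological group is rim-compact if and only if it is locally compact or zero-dimensional.
(ii) For a non-locally compact topological group $G$ the following are equivalent: (a) $G$ has a zero-dimensional remainder in some compactification; (b) $G$ is rim-compact; (c) $\operatorname{ind}G=0$.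

**Theorem 3.** If $G$ is a non-locally compact topological group and $b(G)\setminus G$ is zero-dimensional, then $\operatorname{ind}b(G)\le1$, and also $\operatorname{Ind}b(G)\le 1$. The bound $1$ is attained, even with $G$ precompact.

Non-local compactness cannot be dropped from Theorem 1: $\mathbb R$ has a one-point remainder in its one-point compactification, but $\operatorname{ind}\mathbb R=1$.

We shall use these elementary facts about topological groups.

1. If $C$ is compact, $V$ is open and $C\subseteq V$, there is a neighbourhood $W$ of $e$ with $WC\subseteq V$. Indeed, for $x\in C$ choose an open $W_x\ni e$ with $W_xW_xx\subseteq V$; finitely many sets $W_{x_i}x_i$ cover $C$, and $W=\bigcap_i W_{x_i}$ works. Symmetrically there is $W$ with $CW\subseteq V$.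
2. An open subgroup is clopen, since its complement is a union of cosets.
3. If $O_1=O_1^{-1}$ is a neighbourhood of $e$, then $\overline A\subseteq AO_1$ for every $A$: if $x\in\overline A$ then $xo=a$ for some $o\in O_1$, $a\in A$, so $x=ao^{-1}\in AO_1$.

## 2. $\mathbb Q$, $\mathbb R\times\mathbb Q$, and a totally disconnected group in $\ell^2$

Start with $G=\mathbb Q$ and $b(G)=[-\infty,\infty]$. The remainder consists of the irrationals and $\pm\infty$. It is zero-dimensional, since intervals with rational endpoints trace clopen sets on it. And $\mathbb Q$ is zero-dimensional, as it should be.

Now try to break the theorem. The obvious group that is neither locally compact nor zero-dimensional is $G=\mathbb R\times\mathbb Q$. Let us see by hand that it is not rim-compact; by Section 3 this means that it has no zero-dimensional remainder. Suppose $U$ is an open neighbourhood of $(0,0)$ with $U\subseteq(-1,1)\times\mathbb Q$ and with compact boundary $B$. The set $D=\{q\in\mathbb Q:(0,q)\in U\}$ is an open neighbourhood of $0$ in $\mathbb Q$. For $q\in D$ the line $\mathbb R\times\{q\}$ meets $U$, is not contained in $U$, and is connected, so it meets $B$. Hence $D$ is contained in the projection of $B$ to $\mathbb Q$, which is compact.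 But no nonempty open subset of $\mathbb Q$ lies in a compact subset of $\mathbb Q$: that compact set would be closed in $\mathbb R$ and dense in some interval, so it would contain irrationals. This is a contradiction.

This argument shows what we want to exploit: a compact boundary is too small to stop all the lines that leave $U$. A sensible person would try to run it in general. It stops at the word "connected". A group that is not zero-dimensional need not contain any connected set with more than one point, as the following group shows.

Let $G$ be the additive group of all $x\in\ell^2$ with rational coordinates. Two distinct points differ in some coordinate, and the coordinate maps $G\to\mathbb Q$ are continuous, so the two points are separated by a clopen set; thus connected subsets have at most one point. It is not locally compact: for rational $r>0$ the points $re_1,re_2,\dots$ have pairwise distance $r\sqrt2$, so no closed ball around $0$ is compact. Yet it is not zero-dimensional. Suppose $A$ is clopen with $0\in A$ and $A$ is contained in the unit ball. Starting from $x^{(0)}=0$, construct $x^{(n)}=(r_1,\dots,r_n,0,0,\dots)\in A$ with $x^{(n)}+\frac1n e_n\notin A$: among the points $x^{(n-1)}+\frac jn e_n$, $j=0,1,2,\dots$, the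 first is in $A$ and those with large $j$ are not, so let $r_n=\frac jn$ for the last $j$ before the first exit. All norms $\|x^{(n)}\|$ are at most $1$, so $r=(r_1,r_2,\dots)$ lies in $G$. Now $x^{(n)}\to r$ gives $r\in A$, as $A$ is closed, and $x^{(n)}+\frac1ne_n\to r$ gives $r\notin A$, as $A$ is open. This is a contradiction.

So connectedness must be replaced. What we really have, when $G$ is not zero-dimensional, is a scale below which there are no clopen sets at all; Section 5 makes this precise.

## 3. A zero-dimensional remainder gives compact boundaries

In this section $G$ is non-locally compact, $Y=b(G)\setminus G$ is zero-dimensional, and closures and boundaries without index are taken in $b(G)$.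

**Step 1a.** *We show that $Y$ is dense in $b(G)$; this is where non-local compactness enters.* Otherwise some nonempty open subset of $b(G)$ lies in $G$. It is locally compact and open in $G$, so one point of $G$ has a compact neighbourhood. By homogeneity $G$ is locally compact, a contradiction.

**Step 1b.** *We turn clopen subsets of $Y$ into open subsets of $b(G)$ whose boundary avoids $Y$.* The claim is:

If $y\in Y$ and $\Omega\ni y$ is open in $b(G)$, there is an open $V$ in $b(G)$ with
$$y\in V\subseteq\Omega\quad\text{and}\quad\partial V\subseteq G. \tag{1}$$

Pick an open $\Omega'$ with $y\in\Omega'\subseteq\overline{\Omega'}\subseteq\Omega$. Pick $P$ clopen in $Y$ with $y\in P\subseteq\Omega'$, and put $Q=Y\setminus P$. As $Y=P\cup Q$ is dense, $\overline P\cup\overline Q=b(G)$. As $P$ and $Q$ are closed in $Y$, we have $\overline P\cap Y=P$ and $\overline Q\cap Y=Q$, so $\overline P\cap\overline Q\cap Y=\emptyset$.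

Put $V=b(G)\setminus\overline Q$. Then $P\subseteq V$, because $P\cap\overline Q=P\cap Q=\emptyset$, and $V\subseteq\overline P\subseteq\overline{\Omega'}\subseteq\Omega$. Finally $\partial V=\overline V\setminus V\subseteq\overline P\cap\overline Q\subseteq G$.

**Step 1c.** *We move such a set to $e$, to get rim-compactness of $G$.* Let $O$ be a neighbourhood of $e$, and let $O_1\ni e$ be open in $G$ with $O_1^{-1}O_1\subseteq O$. Write $O_1=G\cap\Omega$ with $\Omega$ open in $b(G)$. Since $Y$ is dense, $\Omega\cap Y\ne\emptyset$, and (1) gives a nonempty open $V\subseteq\Omega$ with $\partial V\subseteq G$. Put $U_0=V\cap G$. It is open in $G$, contained in $O_1$, and nonempty since $G$ is dense in $b(G)$. Its boundary in $G$ is closed in $G$ and contained in the compact set $\partial V\subseteq G$, hence compact.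

For $x\in U_0$ the set $x^{-1}U_0$ is an open neighbourhood of $e$, it lies in $O_1^{-1}O_1\subseteq O$, and its boundary $x^{-1}\partial_GU_0$ is compact. So $G$ is rim-compact.

It remains to prove the following statement, which no longer mentions compactifications.

**Proposition 4.** A rim-compact topological group $G$ that is not locally compact is zero-dimensional.

## 4. Sliding a boundary off the group, and two obstacles

For $G=\mathbb Q$ here is a way to convert compact boundaries into empty ones. Take $U=(-1,1)\cap\mathbb Q$. It is the trace of $V=(-1,1)\subseteq\mathbb R$, whose boundary $\{-1,1\}$ lies in $\mathbb Q$. Translate $V$ by an irrational $t$: the boundary $\{-1+t,1+t\}$ now misses $\mathbb Q$, so $(V+t)\cap\mathbb Q$ is clopen in $\mathbb Q$.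

In general, suppose that $G$ is a dense subgroup of a topological group $K$, that $k\in K\setminus G$, and that $V\subseteq K$ is open with $\partial_KV\subseteq G$. Then $k^{-1}\partial_KV$ misses $G$, so $G\cap k^{-1}V$ is clopen in $G$. The compactification $b(G)$ cannot play the role of $K$, because it is not given as a group. The natural candidate is the completion.

**Definition (Raikov completion).** A filter $\mathcal F$ on $G$ is left Cauchy if for every neighbourhood $V$ of $e$ it contains a set $A$ with $A^{-1}A\subseteq V$, and right Cauchy if it always contains an $A$ with $AA^{-1}\subseteq V$. The Raikov completion $K$ of $G$ is a Hausdorff topological group that contains $G$ as a dense subgroup and in which every filter on $G$ that is both left and right Cauchy converges.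

Its existence is a textbook fact. The completion of $\mathbb Q$ is $\mathbb R$, and that of $\mathbb Q/\mathbb Z$ is $\mathbb T$. Now the plan meets two obstacles.

*There may be no $k$.* The group $\mathbb Z^\omega$ is zero-dimensional, hence rim-compact. It is not locally compact: any neighbourhood of $0$ contains $\{x:x_i=0\text{ for }i<n\}$ for some $n$, and so projects onto $\mathbb Z$ in the $n$th coordinate. But $K=G$ here. Every Cauchy filter on $\mathbb Z^\omega$ contains, for each coordinate, a set on which that coordinate is constant, so it converges in $\mathbb Z^\omega$. And every $k\in K$ is the limit of the filter generated by the traces on $G$ of its neighbourhoods, which is left and right Cauchy, as the sets $G\cap kW$ and $G\cap Wk$ show; hence $k\in G$. So rim-compactness and failure of local compactness do not by themselves give us a point to slide by.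

*The boundary may grow in $K$.* Let $G=\mathbb Q$, $K=\mathbb R$, and $U=(-\sqrt2,\sqrt2)\cap\mathbb Q$. The boundary of $U$ in $G$ is empty, hence compact. But in $\mathbb R$ the closures of $U$ and of $\mathbb Q\setminus U$ meet in $\pm\sqrt2\notin G$. Knowing the boundary in $G$ does not control the boundary in $K$.

Both bad examples are zero-dimensional groups. So argue by contradiction: assume that $G$ is not zero-dimensional, and use this to remove both obstacles. One claim, about small translations of $U$, does it twice.

## 5. Groups with no small clopen sets

Let $G$ be rim-compact, not locally compact, and suppose that $G$ is not zero-dimensional. If every neighbourhood of $e$ contained a clopen neighbourhood of $e$, translation would give a clopen base of $G$. So there is an open neighbourhood $O$ of $e$ that contains no clopen neighbourhood of $e$. This gives the substitute for connectedness: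
$$\text{if } A\subseteq G \text{ is clopen and } A^{-1}A\subseteq O,\text{ then } A=\emptyset. \tag{2}$$
Indeed, if $x\in A$, then $x^{-1}A$ is a clopen neighbourhood of $e$ inside $A^{-1}A\subseteq O$. Note that (2) does not ask where $A$ lies, only that it is small up to left translation.

Fix once and for all an open $O_1=O_1^{-1}\ni e$ with $O_1^3\subseteq O$ and, by rim-compactness, an open $U$ with
$$e\in U\subseteq O_1,\qquad B:=\partial_GU\ \text{compact}.$$
Since $e\in O_1$, both $U^{-1}U$ and $UU^{-1}$ lie in $O_1^2\subseteq O$.

## 6. Small translations change $U$ only near $B$

The next claim says: if we move $U$ a little, everything that enters or leaves $U$ does so in a prescribed neighbourhood of the compact set $B$. In a general group a small translation can change $U$ far away from $B$. For $U=(-\sqrt2,\sqrt2)\cap\mathbb Q$ the boundary is empty, and yet $U\ne g+U$ for every $g\ne0$. So (2) has to be used.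

**Claim A.** For every neighbourhood $W'$ of $e$ in $G$ there are a finite $F\subseteq B$, an open $N$ with $B\subseteq N\subseteq FW'$, and an open symmetric neighbourhood $W$ of $e$ such that
$$(U\setminus gU)\cup(gU\setminus U)\subseteq N\qquad\text{for all } g\in W. \tag{3}$$

**Step A1.** *We choose $N$ so that its own boundary is compact; this uses rim-compactness a second time.* Choose an open $U'$ with $e\in U'\subseteq W'$ and $\partial_GU'$ compact. As $B$ is compact, there is a finite $F\subseteq B$ with $B\subseteq N:=FU'$. Then $N\subseteq FW'$. The boundary of a finite union lies in the union of the boundaries, so $\partial_GN\subseteq F\,\partial_GU'$; being closed in a compact set, $\partial_GN$ is compact. As $N$ is open and $B\subseteq N$, we have $\partial_GN\cap B=\emptyset$.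

**Step A2.** *We choose $W$ so that no point of $\partial_GN$ changes sides.* Let $E=G\setminus\overline U$, so that $G$ is the disjoint union of $U$, $B$ and $E$. Since $\partial_GN$ misses $B$, it is the disjoint union of
$$\partial_GN\cap U=\partial_GN\cap\overline U\qquad\text{and}\qquad\partial_GN\cap E=\partial_GN\setminus U .$$
Both are closed in $\partial_GN$, hence compact; they lie in the open sets $U$ and $E$ respectively. By fact 1, used three times, there is an open symmetric $W\ni e$ with
$$W(\partial_GN\cap U)\subseteq U,\qquad W(\partial_GN\cap E)\subseteq E,\qquad WB\subseteq N. \tag{4}$$
Let $g\in W$; then $g^{-1}\in W$ too. For $x\in\partial_GN$, (4) gives: if $x\in U$ then $g^{-1}x\in U$, and if $x\notin U$ then $x\in E$, so $g^{-1}x\in E$ and $g^{-1}x\notin U$. Hence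
$$x\in U\iff g^{-1}x\in U\iff x\in gU\qquad(x\in\partial_GN). \tag{5}$$

**Step A3.** *We show that the part of $U\setminus gU$ outside $N$ is clopen and small, hence empty.* Since $B\subseteq N$ and $\partial_G(gU)=gB\subseteq N$, we have $U\setminus N=\overline U\setminus N$ and $gU\setminus N=\overline{gU}\setminus N$. So both sets are clopen in the closed subspace $G\setminus N$. Therefore
$$T=(U\setminus gU)\setminus N$$
is clopen in $G\setminus N$. As $G\setminus N$ is closed in $G$, the set $T$ is closed in $G$. By (5), $T\cap\partial_GN=\emptyset$, so $T\subseteq G\setminus\overline N$. The set $G\setminus\overline N$ is open in $G$, and $T$ is open in $G\setminus N$, so $T$ is open in $G\setminus\overline N$ and hence in $G$. Thus $T$ is clopen in $G$. Since $T\subseteq U$, we have $T^{-1}T\subseteq U^{-1}U\subseteq O$, and (2) gives $T=\emptyset$.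

In the same way $T'=(gU\setminus U)\setminus N$ is clopen in $G\setminus N$ and misses $\partial_GN$ by (5), so it is clopen in $G$. Since $T'\subseteq gU$,
$$T'^{-1}T'\subseteq(gU)^{-1}(gU)=U^{-1}U\subseteq O,$$
and (2) gives $T'=\emptyset$. This proves (3).

## 7. The set $U$ is covered by finitely many small translates

We now use Claim A to remove the first obstacle: we shall show that $U$ is so small that the completion is locally compact. In $\mathbb R\times\mathbb Q$ we left $U$ along a line. Here we leave $U$ in finitely many steps $g_i\in W$, and each step loses only points near a translate of $B$.

**Claim B.** For every neighbourhood $W'$ of $e$ there is a finite $F'\subseteq G$ with $U\subseteq F'W'$.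

**Step B1.** *We find a product of small elements that moves $U$ off itself.* Take $F,N,W$ from Claim A. The subgroup $\langle W\rangle$ is open, hence clopen by fact 2, and contains $e$. By the choice of $O$ it is not contained in $O$. Pick $h\in\langle W\rangle\setminus O$. As $W$ is symmetric and $h\ne e$, we can write $h=g_1\cdots g_n$ with $n\ge1$ and all $g_i\in W$. Since $UU^{-1}\subseteq O$, we have $h\notin UU^{-1}$, that is, $hU\cap U=\emptyset$.

**Step B2.** *We follow each point of $U$ until it is lost.* Put $h_0=e$ and $h_i=g_1\cdots g_i$, so $h_n=h$. A point $x\in U=h_0U$ is not in $h_nU$. Let $i$ be the least index with $x\notin h_iU$; then $x\in h_{i-1}U\setminus h_iU$. Hence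
$$U\subseteq\bigcup_{i=1}^n\bigl(h_{i-1}U\setminus h_iU\bigr)=\bigcup_{i=1}^nh_{i-1}\bigl(U\setminus g_iU\bigr)\subseteq\bigcup_{i=1}^nh_{i-1}N\subseteq\bigcup_{i=1}^nh_{i-1}FW',$$
where the second inclusion is (3). So $F'=\{h_{i-1}f:1\le i\le n,\ f\in F\}$ works.

## 8. The completion is locally compact, so it is larger than $G$

Let $K$ be the Raikov completion of $G$. From Claim B we deduce that $K$ is locally compact; this implication is Weil's theorem, and we write out the proof. Put $S=U\cap U^{-1}$, a symmetric open neighbourhood of $e$ in $G$, and $X=\overline S^{K}$.

**Step C1.** *Every ultrafilter on $S$ converges to a point of $X$.* Let $\mathcal F$ be an ultrafilter on $S$ and let $V$ be a neighbourhood of $e$ in $G$. Choose a neighbourhood $W'$ of $e$ with $W'^{-1}W'\subseteq V$. By Claim B, $S\subseteq F'W'$ with $F'$ finite, and then also $S=S^{-1}\subseteq W'^{-1}F'^{-1}$. So $\mathcal F$ contains a subset $A$ of some $fW'$ and a subset $A'$ of some $W'^{-1}f'^{-1}$, with $f,f'\in F'$. Now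
$$A^{-1}A\subseteq W'^{-1}f^{-1}fW'=W'^{-1}W'\subseteq V,\qquad A'A'^{-1}\subseteq W'^{-1}f'^{-1}f'W'=W'^{-1}W'\subseteq V .$$
Hence the filter on $G$ generated by $\mathcal F$ is left and right Cauchy, so it converges in $K$. Its limit lies in $\overline S^K=X$. Symmetry of $S$ was needed because Claim B covers $U$ from one side only.

**Step C2.** *$X$ is compact.* Given a cover of $X$ by open subsets of $K$, use regularity to find a cover $\mathcal P$ of $X$ by open subsets of $K$ such that the closure of each member lies in a member of the given cover. Suppose that no finite subfamily of $\mathcal P$ covers $S$. Then the sets $S\setminus P$ with $P\in\mathcal P$ have the finite intersection property, so they lie in an ultrafilter on $S$. By Step C1 it has a limit $z\in X$, and $z\in P$ for some $P\in\mathcal P$. Then $S\cap P$ and $S\setminus P$ both belong to the ultrafilter, a contradiction. So finitely many members of $\mathcal P$ cover $S$. Their closures cover $X$, and hence so do finitely many members of the given cover.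

**Step C3.** *$K$ is locally compact and $G\ne K$.* Write $S=G\cap\widetilde S$ with $\widetilde S$ open in $K$. As $G$ is dense, $\widetilde S\subseteq\overline{\widetilde S\cap G}^K=X$. So the compact set $X$ is a neighbourhood of $e$ in $K$, and $K$ is locally compact by homogeneity. Since $G$ is not locally compact, $G\ne K$.

*Remark.* The last assertion, $G\ne K$, is all that the rest of the proof takes from Sections 7 and 8. If $G$ is precompact, Section 7 can be skipped: Steps C1 and C2 apply with $S=G$, the finite covers now coming from precompactness, and they show that $K=\overline G^K$ is compact. Again $G\ne K$, because $G$ is not locally compact.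

## 9. The boundary does not grow in the completion

This removes the second obstacle, again through Claim A.

**Claim C.** $\overline U^{K}\cap\overline{G\setminus U}^{K}\subseteq B$.

Suppose that $z$ lies in the intersection but $z\notin B$.

**Step D1.** *We separate $z$ from a neighbourhood of $B$ and apply Claim A there.* As $B$ is compact and $K$ is Hausdorff, there is an open $M\supseteq B$ in $K$ with $z\notin\overline M^K$. By fact 1 there is an open neighbourhood $W'_K$ of $e$ in $K$ with $BW'_K\subseteq M$. Apply Claim A to $W'=W'_K\cap G$. We get $F,N,W$ with $N\subseteq FW'\subseteq BW'_K\subseteq M$. As $W$ is the trace on $G$ of an open subset of $K$, there is an open symmetric $W_2\ni e$ in $K$ with $W_2W_2\cap G\subseteq W$.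

**Step D2.** *Two points of $G$ near $z$, one in $U$ and one outside, differ by an element of $W$.* The set $W_2z\setminus\overline M^K$ is an open neighbourhood of $z$. By the choice of $z$ it contains some $u\in U$ and some $v\in G\setminus U$. Put $g=vu^{-1}$. Then
$$g\in(W_2z)(W_2z)^{-1}\cap G=W_2W_2^{-1}\cap G=W_2W_2\cap G\subseteq W,$$
and $v=gu\in gU\setminus U\subseteq N\subseteq M$ by (3). But $v\notin\overline M^K$, a contradiction. This proves Claim C.

**Step D3.** *We extend $U$ to an open subset of $K$ with boundary in $G$.* Put
$$V=K\setminus\overline{G\setminus U}^{K}.$$
It is open in $K$. It contains $U$, because $G\setminus U$ is closed in $G$, so $\overline{G\setminus U}^K\cap G=G\setminus U$. Since $\overline U^K\cup\overline{G\setminus U}^K=\overline G^K=K$, we have $V\subseteq\overline U^K$. Therefore, by Claim C,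
$$\partial_KV=\overline V^K\setminus V\subseteq\overline U^K\cap\overline{G\setminus U}^K\subseteq B\subseteq G. \tag{6}$$

## 10. A translate by a point outside $G$ traces a small clopen set

Now slide. By Step C3 we may fix $k\in K\setminus G$; then $kG\cap G=\emptyset$.

**Step E1.** *We put the point $k$ inside a $G$-translate of $V$, so that the trace will contain $e$.* The set $kV^{-1}$ is open and nonempty in $K$, and $G$ is dense, so there is $g\in G\cap kV^{-1}$. Then $g=kv^{-1}$ with $v\in V$, that is, $k=gv\in gV$. Let
$$C=\{x\in G:kx\in gV\}=G\cap k^{-1}gV .$$
Then $e\in C$.

**Step E2.** *$C$ is clopen in $G$.* By (6), $\partial_K(gV)=g\,\partial_KV\subseteq gB\subseteq G$, and this is disjoint from $kG$. So $kG\cap gV$ is clopen in $kG$. As $x\mapsto kx$ is a homeomorphism of $G$ onto $kG$, the set $C$ is clopen in $G$.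

**Step E3.** *$C$ is small enough for (2).* If $x,y\in C$, write $kx=gv$ and $ky=gw$ with $v,w\in V$; then $x^{-1}y=v^{-1}w$. So $C^{-1}C\subseteq V^{-1}V\cap G$. As $V\subseteq\overline U^K$, continuity of $(a,b)\mapsto a^{-1}b$ gives $V^{-1}V\subseteq\overline{U^{-1}U}^K$. The trace on $G$ of the closure in $K$ of a subset of $G$ is its closure in $G$, and fact 3 applies in $G$:
$$C^{-1}C\subseteq\overline{U^{-1}U}^{K}\cap G=\overline{U^{-1}U}^{G}\subseteq U^{-1}U\,O_1\subseteq O_1^3\subseteq O .$$

By (2), $C=\emptyset$, which contradicts $e\in C$. This proves Proposition 4. Together with Section 3 it proves Theorem 1: a non-locally compact group with a zero-dimensional remainder is rim-compact, hence zero-dimensional, whether it is precompact or not.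

## 11. Rim-compact groups: proof of Theorem 2

**Part (i).** *We combine Proposition 4 with its easy converse.* If a rim-compact group is not locally compact, it is zero-dimensional by Proposition 4. Conversely, a zero-dimensional group has a base of open sets with empty boundary. In a locally compact group the open sets with compact closure form a base, and their boundaries are compact.

**Part (ii).** *Only (c)$\Rightarrow$(a) is left to do.* The implication (a)$\Rightarrow$(b) is Section 3, and (b)$\Rightarrow$(c) is Proposition 4. For (c)$\Rightarrow$(a), let $\{A_i:i\in I\}$ be a clopen base of $G$. The characteristic functions of the $A_i$ together embed $G$ into $\{0,1\}^{I}$. The closure of the image is a compactification of $G$. It has a clopen base, since $\{0,1\}^I$ has one, and hence the remainder has a clopen base as well. The remainder is nonempty, because $G$ is not locally compact and so not compact. Hence it is zero-dimensional.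

## 12. The dimension of $b(G)$: proof of Theorem 3

Let $G$ be non-locally compact, let $Y=b(G)\setminus G$ be zero-dimensional, and take closures and boundaries in $b(G)$. By Theorem 1, $\operatorname{ind}G=0$. So $b(G)$ is the union of two zero-dimensional pieces, and the plan is to give each point small neighbourhoods whose boundary lies in the other piece.

**Step F1.** *We show that $b(G)$ has a base of open sets $V$ whose boundary is compact with $\operatorname{ind}\partial V\le0$.* At $y\in Y$, statement (1) gives arbitrarily small open $V\ni y$ with $\partial V\subseteq G$. Then $\partial V$ is compact, and $\operatorname{ind}\partial V\le0$, as $\partial V$ is a subspace of $G$.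

At $x\in G$, let $x\in\Omega$ with $\Omega$ open in $b(G)$, and take an open $\Omega'$ with $x\in\Omega'\subseteq\overline{\Omega'}\subseteq\Omega$. Choose $A$ clopen in $G$ with $x\in A\subseteq\Omega'$, and put $V=b(G)\setminus\overline{G\setminus A}$. As $G\setminus A$ is closed in $G$, we have $A\subseteq V$. As $\overline A\cup\overline{G\setminus A}=b(G)$, we have $V\subseteq\overline A\subseteq\Omega$. Moreover $\partial V\subseteq\overline A\cap\overline{G\setminus A}$, and this set misses $G$, since $A$ and $G\setminus A$ are disjoint and closed in $G$. So $\partial V\subseteq Y$ is compact with $\operatorname{ind}\partial V\le0$.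

Hence $\operatorname{ind}b(G)\le1$.

**Step F2.** *For $\operatorname{Ind}$ we need to know that a finite union of the boundaries above is still zero-dimensional in the strong sense.* First, let $Z$ be compact with $\operatorname{ind}Z\le0$. Disjoint closed sets $E_1,E_2$ in $Z$ can be separated by a clopen set: cover $E_1$ by finitely many clopen sets that miss $E_2$ and take their union. In particular $\operatorname{Ind}Z\le0$.

Next, let $Z=Z_1\cup Z_2$ be compact with $Z_1,Z_2$ closed and $\operatorname{ind}Z_j\le0$. Let $E_1,E_2$ be disjoint closed sets in $Z$. Choose $A_1$ clopen in $Z_1$ with $E_1\cap Z_1\subseteq A_1$ and $A_1\cap E_2=\emptyset$. The sets $E_1\cup A_1$ and $E_2\cup(Z_1\setminus A_1)$ are closed and disjoint. Choose $A_2$ clopen in $Z_2$ that contains $(E_1\cup A_1)\cap Z_2$ and misses $E_2\cup(Z_1\setminus A_1)$. The sets $A_1\cup A_2$ and $(Z_1\setminus A_1)\cup(Z_2\setminus A_2)$ are closed and cover $Z$. They are disjoint, since a point of $Z_1\cap Z_2$ lies in $A_1$ if and only if it lies in $A_2$. So $A_1\cup A_2$ is clopen in $Z$, contains $E_1$ and misses $E_2$. Taking $E_1$ to be a point we get $\operatorname{ind}Z\le0$. By induction the same holds for finitely many closed pieces. (This is the case of dimension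 zero of the finite closed sum theorem, in compact spaces.)

**Step F3.** *We bound $\operatorname{Ind}b(G)$.* Let $E$ be closed and $\Omega\supseteq E$ open in $b(G)$. By compactness cover $E$ by finitely many sets $V_1,\dots,V_n$ from the base in Step F1, with closures in $\Omega$, and put $V=\bigcup_iV_i$. Then $E\subseteq V\subseteq\Omega$ and $\partial V\subseteq\bigcup_i\partial V_i$. By Step F2 this finite union $Z$ of compact sets has $\operatorname{ind}Z\le0$. Its closed subset $\partial V$ is compact with $\operatorname{ind}\partial V\le0$, so $\operatorname{Ind}\partial V\le0$, again by Step F2. Thus $\operatorname{Ind}b(G)\le1$.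

**Step F4.** *We show that the bound is attained by a precompact group.* Let $G=\mathbb Q/\mathbb Z\subseteq\mathbb T$ and $b(G)=\mathbb T$. We saw in Section 1 that $G$ is precompact. It is not locally compact: a compact neighbourhood of $0$ in $G$ would be closed in $\mathbb T$ and dense in some open arc, so it would contain that arc, which is not contained in $G$. The remainder $\mathbb T\setminus G$ is nonempty. Since $G$ is dense in $\mathbb T$, the open arcs with endpoints in $G$ contain a base of $\mathbb T$ in arbitrarily small sizes. Such an arc and its closure have the same trace on $\mathbb T\setminus G$, so these traces form a clopen base, and the remainder is zero-dimensional.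

Finally $\operatorname{ind}\mathbb T=1$. It is at most $1$ by Step F1, and it is not $0$, because $\mathbb T$ is connected with more than one point. Since $\operatorname{ind}\mathbb T\le\operatorname{Ind}\mathbb T\le1$, also $\operatorname{Ind}\mathbb T=1$. This completes the proof of Theorem 3.
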